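\title{The gradient blow-up rate of time-increasing solutions\\ of the diffusive Hamilton--Jacobi equation}

\begin{abstract}
We consider the equation $u_t-\Delta u=|\nabla u|^p+h(x)$, $p>2$, with zero Dirichlet data in a smooth bounded domain of $\mathbb R^n$. We prove that every solution with $u_t\ge0$ whose gradient blows up at a finite time $T$ satisfies $\|\nabla u(t)\|_\infty\le C(T-t)^{-1/(p-2)}$. Together with the known lower bound, this determines the blow-up rate. It settles the case of convex domains and $p\ge3$, but neither convexity nor $p\ge 3$ is used. The proof combines a gradient estimate that carries the exact constant of the one-dimensional singular steady state with a subsolution of the linearized equation built from $u$ and the distance to the boundary.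
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge1$, let $\Omega\subset\mathbb R^n$ be a smooth bounded domain, let $p>2$ and $h\in C^\infty(\overline\Omega)$. We study the diffusive Hamilton--Jacobi (KPZ-type) problem
\begin{equation}\label{eq:P}
\left\{
\begin{array}{ll}
u_t-\Delta u=|\nabla u|^p+h(x), & x\in\Omega,\ t>0,\\[2pt]
u=0, & x\in\partial\Omega,\ t>0,\\[2pt]
u(x,0)=u_0(x), & x\in\Omega,
\end{array}\right.
\end{equation}
with smooth initial data $u_0$ vanishing on $\partial\Omega$. A classical solution on $[0,T)$ is a function $u\in C^{2,1}(\Omega\times(0,T))$ such that $u$ and $\nabla u$ are continuous on $\overline\Omega\times[0,T)$ and \eqref{eq:P} holds pointwise. Writing $|\nabla u|^p=\tilde b\cdot\nabla u$ with $\tilde b=|\nabla u|^{p-2}\nabla u$, the maximum principle gives $|u|\le\|u_0\|_\infty+t\|h\|_\infty$, so $u$ itself cannot blow up in finite time, and one looks at its gradient. We say that $u$ undergoes \emph{gradient blow-up} at a finite time $T$ if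 $u$ stays bounded while $\|\nabla u(t)\|_\infty\to\infty$ as $t\to T^-$. We call $u$ \emph{time-increasing} if $u_t\ge0$. A sufficient condition is $\Delta u_0+|\nabla u_0|^p+h\ge0$ in $\Omega$: then $u_0$ is a subsolution, so $u(\eta)\ge u_0$, and comparison gives $u(t+\eta)\ge u(t)$.

How fast does the gradient blow up? It is known that every solution with gradient blow-up at $T$ satisfies $\|\nabla u(t)\|_\infty\ge C(T-t)^{-1/(p-2)}$ on $[T/2,T)$ for some $C>0$. For time-increasing solutions, the two-sided estimate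
\begin{equation}\label{eq:two}
C_1(T-t)^{-1/(p-2)}\le\|\nabla u(t)\|_\infty\le C_2(T-t)^{-1/(p-2)},\qquad T/2\le t<T,
\end{equation}
with $C_1,C_2>0$, is known in each of the following cases: $n=1$; $\Omega=B_R$ with $u_0$ radially symmetric; $\Omega$ convex with $2<p<3$. The case $p\ge3$ is posed as an open problem in \cite{source}: \emph{if $\Omega$ is convex and $p\ge3$, does the upper estimate in \eqref{eq:two} hold for every time-increasing solution with gradient blow-up at a finite time $T$?} The answer is yes, and the estimate holds for every $p>2$ in every smooth bounded domain.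

Let $\delta(x)=\mathrm{dist}(x,\partial\Omega)$, let $\nu$ be the \emph{inner} unit normal on $\partial\Omega$, and let $u_\nu=\nu\cdot\nabla u$.

\begin{theorem}\label{thm:main}
Let $n\ge1$, let $\Omega\subset\mathbb R^n$ be a smooth bounded domain, $p>2$ and $h\in C^\infty(\overline\Omega)$. Let $u$ be a bounded classical solution of \eqref{eq:P} on $[0,T)$, $T<\infty$, with $u_t\ge0$ and $\|\nabla u(t)\|_\infty\to\infty$ as $t\to T^-$.
\begin{itemize}
\item[(a)] There is $C_2>0$ with $\|\nabla u(t)\|_\infty\le C_2(T-t)^{-1/(p-2)}$ for $T/2\le t<T$. With the known lower bound, \eqref{eq:two} holds. In particular, \eqref{eq:two} holds for convex $\Omega$ and all $p\ge3$.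
\item[(b)] There is $c_1>0$ such that, if $x_0\in\partial\Omega$, $t\in[T/2,T)$ and $u_\nu(x_0,t)>1$, then
\[
u_\nu(x_0,t)^{2-p}-u_\nu(x_0,s)^{2-p}\ge c_1(s-t)\qquad(t<s<T).
\]
\item[(c)] There are $\delta_0,c>0$ such that, for $t\in[T/2,T)$,
\[
u_t\ge c\,u^{p-1}\delta^{2-p}\quad\text{on }\{0<\delta<\delta_0,\ u>\delta\}.
\]
\item[(d)] There is $\lambda>0$ such that
\[
|\nabla u|^{p-2}\le\frac1{p-2}\Big(\frac1u+\frac1\lambda\Big)\quad\text{wherever }u>0,\ t\in[T/4,T).
\]
The proof of \textup{(d)} does not use $u_t\ge0$.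
\end{itemize}
\end{theorem}

The constants may depend on the solution. The statements are proved in the order (d), (c), (b), (a); the heart of the matter is (c). Section~\ref{sec:model} explains, on the half-line, where the exponent $1/(p-2)$ comes from, carries out the main computation by hand for $p=3$, and lists what must be added for a general domain. The proof occupies Sections~\ref{sec:prelim}--\ref{sec:end} and uses from Section~\ref{sec:model} only \eqref{eq:const}, \eqref{eq:L} and \eqref{eq:rules}.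

\section{The half-line}\label{sec:model}

Throughout the paper,
\begin{equation}\label{eq:const}
\mu=p-2,\qquad\gamma=\frac{p-2}{p-1}=\frac\mu{\mu+1},\qquad\kappa=\mu\gamma^\mu=(\mu+1)\gamma^{\mu+1},\qquad c_p=\kappa^{-1/(p-1)} .
\end{equation}
The two expressions for $\kappa$ agree because $(\mu+1)\gamma=\mu$.

\subsection{Steady states and the exponent $1/(p-2)$}

If $u$ solves $u_t-\Delta u=|\nabla u|^p$, so does $R^{-\gamma}u(Rx,R^2t)$, since $2-\gamma=p(1-\gamma)$. The gradient is multiplied by $R^{1/(p-1)}$ when time is rescaled by $R^2$, so scaling suggests the rate $(T-t)^{-1/(2(p-1))}$. The known lower bound excludes this guess, because $\frac1{p-2}>\frac1{2(p-1)}$. The true rate comes from the steady states.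

On the half-line $x>0$ with $h=0$, an increasing steady state satisfies $-U''=(U')^p$, that is, $((U')^{1-p})'=p-1$. The \emph{singular} steady state is
\[
U(x)=c_px^\gamma,\qquad U'(x)=((p-1)x)^{-1/(p-1)},
\]
and its translates $U_m(x)=U(x+\ell)-U(\ell)$, $\ell=m^{1-p}/(p-1)$, are the regular steady states with $U_m(0)=0$, $U_m'(0)=m$. They satisfy $U_m<U$ and $U_m\to U$ as $m\to\infty$; the profile $U_m$ is close to $mx$ for $x\ll\ell$ and asymptotic to $U$ for $x\gg\ell$. Since $d\ell/dm=-m^{-p}$,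
\[
\partial_mU_m=m^{1-p}z_m,\qquad z_m(x)=1-\frac{U_m'(x)}m=1-\Big(1+\frac x\ell\Big)^{-1/(p-1)} .
\]
The function $z_m$ increases from $0$ to $1$, and $z_m'(0)=m^{p-1}$.

Now argue heuristically. We shall see that $u_t$ stays bounded, so where the gradient is large the equation reduces to $-\Delta u\approx|\nabla u|^p$. This suggests $u\approx U_{m(t)}(\delta)$ near a boundary point with normal derivative $m(t)$, hence $u_t\approx m'm^{1-p}z_m(\delta)$. Thus $m'm^{1-p}$ is the value of $u_t$ just outside the layer $\delta\sim\ell$. An upper bound on $u_t$ gives $m'\le Cm^{p-1}$, and integration up to the blow-up time gives $m\ge c(T-t)^{-1/(p-2)}$. A \emph{positive lower} bound on $u_t$ gives $m'\ge cm^{p-1}$, that is, $(m^{2-p})'\le-c(p-2)$, and $m\le C(T-t)^{-1/(p-2)}$. So the upper estimate is a statement about the positivity of $u_t$, and this is why time-increasing solutions are the natural class for it.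

To make this rigorous we use that $v=u_t$ solves $Lv=0$, where $L$ is the linearized operator
\begin{equation}\label{eq:L}
L=\partial_t-\Delta-b\cdot\nabla,\qquad b=p|\nabla u|^{p-2}\nabla u .
\end{equation}
For $C^{2,1}$ functions $f,g$ and a $C^2$ function $G$ of one variable,
\begin{equation}\label{eq:rules}
\begin{gathered}
LG(g)=G'(g)Lg-G''(g)|\nabla g|^2,\qquad L(fg)=fLg+gLf-2\nabla f\cdot\nabla g,\\
Lu=h-(p-1)|\nabla u|^p ;
\end{gathered}
\end{equation}
the last identity is the equation, since $b\cdot\nabla u=p|\nabla u|^p$. A lower bound for $v$ is available at a fixed distance from $\partial\Omega$. We must carry it to the boundary, across a region where the drift $b$ is unbounded as $t\to T$. For this we need a bounded function $\Phi$ with $L\Phi\le0$ that behaves like $z_m$: in particular like $m^{p-1}\delta$ at the boundary. The slope $m$ depends on time and on the boundary point in an unknown way, so we look for $\Phi$ as a function of $u$ and $\delta$ alone. Scaling singles out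 the invariant quantity
\[
S=\Big(\frac u{U(x)}\Big)^{p-1}=\kappa\,u^{p-1}x^{2-p},
\]
and the power $p-1$ is the right one: if $u\approx mx$, then $S\approx\kappa m^{p-1}x$. Part (c) of the theorem says $v\ge cS$.

\subsection{The subsolution for $p=3$}\label{sec:p3}

Let $p=3$, so $\mu=1$, $\gamma=\kappa=\frac12$, $U=\sqrt{2x}$ and $S=u^2/(2x)$. For $u=U_m$, put $q=\sqrt{1+x/\ell}$. Then $S=\frac{(q-1)^2}{q^2-1}=\frac{q-1}{q+1}$ and $z_m=1-\frac1q=\frac{2S}{1+S}$, which confirms that $S$ is the right variable. But $\Phi$ has to be a subsolution along an arbitrary solution, whose gradient is not a function of $u$ and $x$.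

So let $u$ solve $u_t-u_{xx}=|u_x|^3$ in a region of $\{x>0\}$ where $0<u<\sqrt{2x}$, that is, $0<S<1$. Put $\xi=xu_x/u$ and $w=xS_x/S=2\xi-1$. By \eqref{eq:rules}, $L(u^2)=-4u|u_x|^3-2u_x^2$ and $L(x^{-1})=-2x^{-3}+3|u_x|u_xx^{-2}$, and the product rule gives
\[
-x^2\frac{LS}S=\frac{4x^2|u_x|^3}u-3x|u_x|u_x+2\xi^2-4\xi+2=S\big(8|\xi|^3-6|\xi|\xi\big)+\tfrac12(w-1)^2 .
\]
No second derivative of $u$ appears: the sign of $LS$ is an algebraic question in $(S,\xi)$. At $S=1$ and $\xi>0$ the right-hand side factors as $(2\xi-1)(4\xi^2-2)$, which is negative for $\frac12<\xi<\frac1{\sqrt2}$. Hence $S$ alone does not have the required sign near the singular profile $(S,\xi)=(1,\frac12)$. The chain rule offers a remedy: a convex function $\phi(S)$ gains the term $-\phi''S_x^2$. Take $\phi=1-(1-S)^{1-k}$ with $0\le k<1$, so that $\phi''/\phi'=k/(1-S)$. Then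
\[
-x^2L\phi(S)=\phi'S\,\Big[S\big(8|\xi|^3-6|\xi|\xi\big)+\tfrac12(w-1)^2+\frac{kS}{1-S}w^2\Big].
\]
Since $8s^3-6s^2+\frac12=\frac12(2s-1)^2(4s+1)\ge0$ for $s\ge0$, the bracket is at least
\begin{equation}\label{eq:p3}
\tfrac12(w-1)^2-\tfrac12S+\frac{kS}{1-S}w^2=\frac{(w-(1-S))^2}{2(1-S)}+\Big(k-\frac12\Big)\frac S{1-S}w^2 ,
\end{equation}
so $L\phi(S)\le0$ as soon as $k\ge\frac12=\gamma$. This threshold is exact. For $\xi>0$ we have $8\xi^3-6\xi^2=-\frac12+\frac32w^2+w^3$, so at $w=1-S=\sigma$ the bracket equals $(k-\frac12)\sigma+O(\sigma^2)$, which is negative for small $\sigma$ if $k<\frac12$.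

If now $v\ge\varepsilon\phi(S)$ on the parabolic boundary of a strip $0<x<d$, comparison gives the same inequality inside. Since $\phi\ge(1-k)S$, dividing by $x$ and letting $x\to0$ yields $m'\ge\frac12\varepsilon(1-k)m^2$ for $m(t)=u_x(0,t)$, and so $m(t)\le C/(T-t)$, the rate $1/(p-2)=1$.

Three things are missing for a general domain.
\begin{enumerate}
\item We assumed $S<1$. This requires $u\le U(\delta)$ with the \emph{exact} constant $c_p$. We prove it up to a lower-order error (Section~\ref{sec:grad}) and absorb the error by replacing $\delta$ with a slightly larger function $\rho$.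
\item We assumed a lower bound for $v$ on the boundary of the comparison region. Since the problem allows $u\le 0$, and $h/u$ must be controlled, we work where $u>\delta$, and we need $v\ge c\delta$ on the set $u=\delta$ (Section~\ref{sec:pos}).
\item The function $h$, the curvature of $\partial\Omega$ and the change from $\delta$ to $\rho$ produce small errors, while \eqref{eq:p3} leaves no room at $(S,w)=(0,1)$ and $(1,0)$. A corrector restores a strict inequality (Section~\ref{sec:sub}).
\end{enumerate}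

\section{Preliminaries}\label{sec:prelim}

From now on $u$ is as in Theorem~\ref{thm:main}. We set $t_0=T/4$, $t_1=T/2$, $v=u_t$, $\beta=|\nabla u|$. The letters $C,c$ denote positive constants, possibly changing from line to line, that do not depend on $t<T$. The norm $|D^2u|$ is given by $|D^2u|^2=\sum_{i,j}u_{x_ix_j}^2$.

\subsection*{The distance function}
There is $d_0\in(0,1]$ such that $\delta\in C^2(\{\delta\le d_0\})$, with $|\nabla\delta|=1$ and $|\Delta\delta|\le C_\Omega$ there, and $\delta(x_0+s\nu(x_0))=s$ for $x_0\in\partial\Omega$, $0\le s\le d_0$. If $x\in\Omega$ and $x_0$ is a nearest boundary point, then $x=x_0+\delta(x)\nu(x_0)$ and $\delta(x_0+s\nu(x_0))=s$ for $0\le s\le\delta(x)$; we call this segment the normal segment of $x$. Integrating along it,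
\begin{equation}\label{eq:lip}
|f|\le\|\nabla f\|_\infty\,\delta\qquad\text{if } f\in C^1(\overline\Omega),\ f=0\text{ on }\partial\Omega .
\end{equation}

\subsection*{Regularity}
We use two standard linear estimates. Let $s_0<s_1<s_2$ and let $z$ be a solution of $z_t-\Delta z-\tilde b\cdot\nabla z=f$ in $\Omega\times(s_0,s_2]$, continuous up to the boundary, with $z=0$ on $\partial\Omega$. \emph{$W^{2,1}_q$ estimate:} if $\tilde b,f$ are bounded and $q>n+2$, then $z\in W^{2,1}_q(\Omega\times(s_1,s_2))$, hence $\nabla z\in C^{\sigma,\sigma/2}(\overline\Omega\times[s_1,s_2])$ for some $\sigma \in(0,1)$, with bounds in terms of the suprema of $|z|,|\tilde b|,|f|$. \emph{Schauder estimate:} if $\tilde b,f\in C^{\sigma,\sigma/2}$, then $z\in C^{2+\sigma,1+\sigma/2}(\overline\Omega\times[s_1,s_2])$, with a bound in terms of $\sup|z|$ and the H\"older norms of $\tilde b,f$. Both hold on compact subsets of $\Omega$ without any boundary condition.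

On compact subintervals of $(0,T)$ the right-hand side $|\nabla u|^p+h$ is bounded. The first estimate makes $\nabla u$, and hence the right-hand side, H\"older continuous; the second gives $u\in C^{2+\sigma,1+\sigma/2}(\overline\Omega\times I)$ for every compact interval $I\subset(0,T)$. To differentiate in time, let $q_\eta=\eta^{-1}(u(\cdot,\cdot+\eta)-u)$ and $F(\zeta)=p|\zeta|^{p-2}\zeta$, the gradient of $|\zeta|^p$. On $\overline\Omega\times I$ and for small $\eta>0$, the $q_\eta$ are bounded uniformly, vanish on $\partial\Omega$, and solve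
\[
\partial_tq_\eta-\Delta q_\eta=b_\eta\cdot\nabla q_\eta,\qquad b_\eta=\int_0^1F\big((1-s)\nabla u+s\nabla u(\cdot,\cdot+\eta)\big)\,ds .
\]
Since $p>2$, $F$ is $C^1$, so the $b_\eta$ are uniformly H\"older continuous, and $b_\eta\to b$. The estimates bound $q_\eta$ in $C^{2+\sigma,1+\sigma/2}$ on slightly smaller intervals. By the Arzel\`a--Ascoli theorem, $v\in C^{2+\sigma,1+\sigma/2}(\overline\Omega\times I)$, $Lv=0$ and $v=0$ on $\partial\Omega$; in particular $v$ and $\nabla v$ are continuous on $\overline\Omega\times(0,T)$. The same argument with spatial difference quotients and interior estimates, now with the difference quotients of $h$ as right-hand side, gives $u_{x_i}\in C^{2,1}(\Omega\times(0,T))$ and $Lu_{x_i}=h_{x_i}$. Applying \eqref{eq:rules} to $\beta^2=\sum_iu_{x_i}^2$, we obtain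
\begin{equation}\label{eq:ids}
Lv=0,\qquad L\beta^2=2\nabla u\cdot\nabla h-2|D^2u|^2 .
\end{equation}

\subsection*{Maximum principles}
For each $T'<T$ the drift $b$ is bounded on $\overline\Omega\times[t_0,T']$, so the classical results apply there. Let $t_0\le s<T'<T$.
\begin{itemize}
\item[(M0)] If $z$ is $C^{2,1}$ near $(x_*,t_*)$ and $z(x,t)\ge z(x_*,t_*)$ for $(x,t)$ near $(x_*,t_*)$ with $t\le t_*$, then $\nabla z=0$, $\Delta z\ge0$, $z_t\le0$, hence $Lz\le0$, at $(x_*,t_*)$. At such a maximum, $Lz\ge0$.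
\item[(M1)] Let $G\subset\Omega$ be open, $z\in C(\overline G\times[s,T'])\cap C^{2,1}(G\times(s,T'])$ and $Lz\ge0$. If $z\ge0$ on the parabolic boundary $(\overline G\times\{s\})\cup(\partial G\times[s,T'])$, then $z\ge0$.
\item[(M2)] If in (M1) $G$ is connected, $z\ge0$ and $z(x_*,t_*)=0$ for some $x_*\in G$, $t_*\in(s,T']$, then $z\equiv0$ on $\overline G\times[s,t_*]$.
\item[(M3)] (Hopf's lemma.) If in (M1) $G=\Omega$, $z>0$ in $\Omega\times(s,T']$, $z=0$ on $\partial\Omega$ and $\nabla z$ is continuous up to $\partial\Omega$, then $\partial_\nu z(\cdot,T')>0$ on $\partial\Omega$.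
\end{itemize}
Applying (M1) to $M\pm v$ with $M=\|v(t_0)\|_\infty$ gives $|v|\le M$ on $[t_0,T)$. From the Cauchy--Schwarz inequality, the equation, and $(a+a')^2\ge\frac12a^2-a'^2$, we get
\begin{equation}\label{eq:hess}
|D^2u|^2\ge\frac1n(\Delta u)^2=\frac1n(\beta^p+h-v)^2\ge\frac1{2n}\beta^{2p}-C\qquad\text{on }\Omega\times[t_0,T).
\end{equation}

\section{The sharp gradient estimate}\label{sec:grad}

On the half-line, $((U')^{2-p})'=(p-2)U'$ for every increasing steady state, so $(U_m')^{2-p}-\mu U_m=m^{2-p}$ and $(U')^{2-p}=\mu U$. The singular steady state therefore satisfies $\beta^{\mu}=\frac1{\mu u}$, and in this sense the leading term in (d) is sharp. It is natural to apply the maximum principle to $\beta^{2-p}-\mu u$. This function need not be positive at time $t_0$, and the computation below leaves no margin for $h$ if $\Lambda(u)=\mu u$. Both defects disappear when $\mu u$ is replaced by a bounded concave function $\Lambda(u)$ with the same slope at $0$.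

\begin{lemma}\label{lem:grad}
There is $\lambda\in(0,1]$ with $\beta^{\mu}\le\frac1\mu\big(\frac1u+\frac1\lambda\big)$ wherever $u>0$, $t\in[t_0,T)$.
\end{lemma}

\begin{proof}
Let $\Lambda(u)=\mu\frac{\lambda u}{\lambda+u}$ for $u>0$ and $\Lambda(u)=0$ for $u\le0$. The claim is $g:=\beta^\mu\Lambda(u)\le1$. The function $g$ is continuous on $\overline\Omega\times[t_0,T)$ and vanishes on $\partial\Omega$; since $\Lambda\le\mu\lambda$, we have $g(\cdot,t_0)<1$ for small $\lambda$. If the claim fails, there is a first time $t_2>t_0$ with $\max g(\cdot,t_2)=1$, attained at some $x_2\in\Omega$ where $u>0$ and $\beta>0$. Near $(x_2,t_2)$ the function $P=\beta^{-\mu}-\Lambda(u)$ is $C^{2,1}$, it is nonnegative for $t\le t_2$, and $P(x_2,t_2)=0$. By (M0), $\nabla P=0$ and $LP\le0$ at this point. We show that $LP>0$ there if $\lambda$ is small.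

Let $e=\nabla u/\beta$. Then $\nabla\beta=D^2u\,e$, and \eqref{eq:rules}, \eqref{eq:ids} applied to $\beta=(\beta^2)^{1/2}$ give
\[
L\beta=\frac{L\beta^2}{2\beta}+\frac{|\nabla\beta|^2}\beta=e\cdot\nabla h-\frac{|D^2u|^2-|D^2u\,e|^2}\beta\le\|\nabla h\|_\infty .
\]
The relation $\nabla P=0$ reads $-\mu\beta^{-\mu-1}\nabla\beta=\Lambda'\nabla u$, so $|\nabla\beta|=\mu^{-1}\Lambda'\beta^p$. Therefore, at $(x_2,t_2)$,
\begin{align*}
LP&=-\mu\beta^{1-p}L\beta-\mu(\mu+1)\beta^{-p}|\nabla\beta|^2-\Lambda'Lu+\Lambda''\beta^2\\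
&\ge(\mu+1)\Lambda'\Big(1-\frac{\Lambda'}\mu\Big)\beta^p+\Lambda''\beta^2-\Lambda'\|h\|_\infty-\mu\beta^{1-p}\|\nabla h\|_\infty .
\end{align*}
For $\Lambda=\mu u$ the first two terms vanish. For our choice, put $r=u/\lambda$. Then $\Lambda'=\mu(1+r)^{-2}$, $\Lambda''=-2\mu\lambda^{-1}(1+r)^{-3}$, $1-\Lambda'/\mu=r(2+r)(1+r)^{-2}$, and $\beta^\mu=1/\Lambda=\frac{1+r}{\mu\lambda r}$ at the point. The first two terms add up to
\[
\frac{\beta^2}{\lambda(1+r)^3}\big[(\mu+1)(2+r)-2\mu\big]=\frac{\beta^2\,[2+(\mu+1)r]}{\lambda(1+r)^3}\ge\frac{\beta^2}{\lambda(1+r)^2} .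
\]
We spend half of this quantity on each of the two remaining terms, using that $\beta^{-\mu}=\Lambda\le\mu\lambda$, so that $\beta\ge(\mu\lambda)^{-1/\mu}$ is large. First, $\beta^2/(2\lambda)>\mu\|h\|_\infty$ for small $\lambda$, and dividing by $(1+r)^2$ gives $\frac{\beta^2}{2\lambda(1+r)^2}>\Lambda'\|h\|_\infty$. Second, as $u$ is bounded,
\[
\frac{\beta^2}{2\lambda(1+r)^2}=\frac{\lambda\beta^2}{2(\lambda+u)^2}\ge c\lambda\beta^2>\mu\beta^{1-p}\|\nabla h\|_\infty
\]
for small $\lambda$, because $\lambda\beta^{p+1}\ge c\lambda^{1-(p+1)/(p-2)}=c\lambda^{-3/(p-2)}\to\infty$ as $\lambda\to0$. All smallness conditions on $\lambda$ are independent of $(x_2,t_2)$. So $LP>0$, a contradiction.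
\end{proof}

This is part (d); the sign of $v$ was not used. To integrate the estimate we use the variable $V=U^{-1}(u_+)$, for which the singular steady state becomes $V=x$.

\begin{lemma}\label{lem:V}
Let $V=(u_+/c_p)^{1/\gamma}$. Then $V\le\delta+C\delta^{1+\gamma}$ and $u\le C\delta^\gamma$ in $\Omega\times[t_0,T)$.
\end{lemma}

\begin{proof}
As $1/\gamma>1$, $V$ is $C^1$ in $x$, and $\nabla V=0$ where $u\le0$. By \eqref{eq:const}, $\frac1\gamma-1=\frac1\mu$ and $c_p^{1/\gamma}=\kappa^{-1/\mu}=\gamma^{-1}\mu^{-1/\mu}$. Where $u>0$, Lemma~\ref{lem:grad} and the boundedness of $u$ give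
\[
|\nabla V|=\gamma^{-1}c_p^{-1/\gamma}u^{1/\mu}\beta=(\mu u\beta^\mu)^{1/\mu}\le(1+u/\lambda)^{1/\mu}\le1+Cu .
\]
By \eqref{eq:lip}, $V\le C\delta$, that is, $u\le C\delta^\gamma$. Inserting this, $|\nabla V|\le1+Cs^\gamma$ at the point $x_0+s\nu$ of the normal segment of $x$, and integration in $s$ gives $V\le\delta+C\delta^{1+\gamma}$.
\end{proof}

\section{Lower bounds for $u_t$}\label{sec:pos}

To bound $v$ from below at a fixed distance from $\partial\Omega$, uniformly up to time $T$, we need the drift $b$ to be bounded there. Lemma~\ref{lem:grad} says nothing where $u\le0$ and degenerates where $u$ is small, so we use the coercive term in \eqref{eq:hess} and a cutoff.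

\begin{lemma}\label{lem:int}
For each $d>0$ there is $C_d$ with $\beta\le C_d$ on $\{\delta\ge d\}\times[t_0,T)$.
\end{lemma}

\begin{proof}
Let $\rho_0\in C^2(\overline\Omega)$ be positive in $\Omega$ and zero on $\partial\Omega$, for instance the solution of $-\Delta\rho_0=1$ with zero boundary data. Set $\chi=\rho_0^4$ and $Z=\chi\beta^2$. Then $|\nabla\chi|\le C\chi^{3/4}$ and $|\Delta\chi|\le C\chi^{1/2}$. It suffices to bound $Z$ on $\overline\Omega\times[t_0,t_2]$ independently of $t_2<T$. If the maximum is attained at $t=t_0$ or on $\partial\Omega$ (where $Z=0$), or at a point where $Z<1$ or $\beta<1$, then $Z\le C$. Otherwise it is attained in $\Omega\times(t_0,t_2]$ at a point with $Z\ge1$, $\beta\ge1$. There, by (M0), \eqref{eq:rules} and \eqref{eq:ids},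
\[
0\le LZ=\chi L\beta^2-\beta^2(\Delta\chi+b\cdot\nabla\chi)-2\nabla\chi\cdot\nabla\beta^2\le-\chi|D^2u|^2+C\big(\chi\beta+\chi^{1/2}\beta^2+\chi^{3/4}\beta^{p+1}\big),
\]
where we used $2|\nabla\chi||\nabla\beta^2|\le4|\nabla\chi|\beta|D^2u|\le\chi|D^2u|^2+4\chi^{-1}|\nabla\chi|^2\beta^2$. Dividing by $\chi$, using \eqref{eq:hess} and then $\chi^{-1}=\beta^2/Z\le\beta^2$,
\[
\beta^{2p}\le C\big(1+\beta+\chi^{-1/2}\beta^2+\chi^{-1/4}\beta^{p+1}\big)\le C\big(1+\beta+\beta^3+\beta^{p+3/2}\big).
\]
Since $2p>3$ and $2p>p+\frac32$, we get $\beta\le C$ at this point, and so $Z\le C$.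
\end{proof}

The next lemma is where $u_t\ge0$ enters. We record first that, by \eqref{eq:lip}, there is $K\ge1$ with $u(\cdot,t_0)\ge-(K-1)\delta$, and so by monotonicity in time
\begin{equation}\label{eq:low}
u\ge-(K-1)\delta\qquad\text{on }\Omega\times[t_0,T).
\end{equation}

\begin{lemma}\label{lem:pos}
\begin{itemize}
\item[(i)] $v(\cdot,t_1)\ge c\delta$ in $\Omega$.
\item[(ii)] For each $d>0$ there is $c_d>0$ with $v\ge c_d$ on $\{\delta\ge d\}\times[t_1,T)$.
\item[(iii)] There are $\delta_1\in(0,d_0]$ and $\varepsilon_1>0$ with $v\ge\varepsilon_1\delta$ on $\{\delta\le\delta_1\}\times[t_1,T)$.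
\end{itemize}
\end{lemma}

\begin{proof}
(i) Suppose $v(x_*,t_*)=0$ with $x_*\in\Omega$, $t_*\in(t_0,T)$. Since $v\ge0$ and $Lv=0$, (M2) gives $v\equiv0$ on $\overline\Omega\times[t_0,t_*]$, and (M1) applied to $-v$ from time $t_*$ on gives $v\equiv0$ on $[t_*,T)$. Then $u(\cdot,t)=u(\cdot,t_0)$ on $[t_0,T)$, which contradicts gradient blow-up. So $v>0$ in $\Omega\times(t_0,T)$, and (M3) gives $\partial_\nu v(\cdot,t_1)\ge2c>0$ on the compact set $\partial\Omega$. By uniform continuity of $\nabla v(\cdot,t_1)$, there is $d>0$ such that the derivative of $v(\cdot,t_1)$ along normal segments is at least $c$ in $\{\delta\le d\}$; hence $v(\cdot,t_1)\ge c\delta$ there. On $\{\delta\ge d\}$ the function $v(\cdot,t_1)$ has a positive minimum and $\delta$ is bounded.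

(ii) Let $\delta(x_1)\ge d$, $r=d/2$, and $g=1-|x-x_1|^2/r^2$ on $\overline{B_r(x_1)}\subset\{\delta\ge d/2\}$. On this ball $|b|\le b_0$ by Lemma~\ref{lem:int} and $v(\cdot,t_1)\ge c$ by (i), with $b_0,c$ depending on $d$ but not on $x_1$. We have $|\nabla g|^2=\frac4{r^2}(1-g)$ and $\Delta g=-\frac{2n}{r^2}$. Using $2b_0g|\nabla g|\le b_0^2g^2+|\nabla g|^2$,
\[
e^{\omega t}L(e^{-\omega t}g^2)\le-\omega g^2-2|\nabla g|^2+\frac{4n}{r^2}g+2b_0g|\nabla g|\le-(\omega-b_0^2)g^2-\frac4{r^2}(1-g)+\frac{4n}{r^2}g .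
\]
Take $\omega=b_0^2+4n(n+1)/r^2$. If $g\le\frac1{n+1}$, then $ng\le1-g$, and the second term dominates the third; otherwise $(n+1)g^2\ge g$, and the first term dominates the third. So the right-hand side is $\le0$. By (M1) applied to $v-ce^{-\omega(t-t_1)}g^2$ on $B_r(x_1)\times[t_1,T']$, where $g=0\le v$ on the lateral boundary, $v(x_1,t)\ge ce^{-\omega(T-t_1)}$ for $t\in[t_1,T)$. Here we use that $T$ is finite.

(iii) We need a subsolution near $\partial\Omega$ that vanishes linearly, and a function of $\delta$ alone cannot be handled because $b$ is unbounded. But $Lu$ contains the term $-(p-1)\beta^p$, which is large exactly where $b$ is. So we add $u$. Let $\psi=K(\delta+N\delta^2)$ and $\delta_1=\min(d_0,\frac1{2N})$. On $\{\delta\le\delta_1\}$ we have $u+\psi\ge\delta$ by \eqref{eq:low}, $|\nabla\psi|=K(1+2N\delta)\le2K$, and $\Delta\psi=K\big(2N+(1+2N\delta)\Delta\delta\big)\ge K(2N-2C_\Omega)$. Young's inequality $p\beta^{p-1}q\le(p-1)\beta^p+q^p$ gives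
\begin{align*}
L(u+\psi)&=h-(p-1)\beta^p-\Delta\psi-b\cdot\nabla\psi\le h-\Delta\psi+|\nabla\psi|^p\\
&\le\|h\|_\infty-K(2N-2C_\Omega)+(2K)^p\le0
\end{align*}
once $N$ is fixed large. For small $\varepsilon_1$, independent of $T'$, we have $v\ge\varepsilon_1(u+\psi)$ on the parabolic boundary of $\{0<\delta<\delta_1\}\times(t_1,T']$: on $\partial\Omega$ both sides vanish; on $\{\delta=\delta_1\}$ use (ii) and $u+\psi\le C$; at $t=t_1$ use (i) and $u(\cdot,t_1)+\psi\le C\delta$, from \eqref{eq:lip}. By (M1), $v\ge\varepsilon_1(u+\psi)\ge\varepsilon_1\delta$.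
\end{proof}

\begin{remark}
The blow-up hypothesis is used only in (i), to exclude $v\equiv0$. Some such exclusion is needed: a steady state has $u_t\equiv 0$, and both (b) and (c) fail for it if $u_\nu>1$ at some boundary point.
\end{remark}

\section{A strict subsolution near the boundary}\label{sec:sub}

Fix
\[
\alpha=\frac\gamma2,\qquad k=\frac{1+\gamma}2\in(\gamma,1),\qquad\theta=1-k,\qquad\tau=\frac{\alpha\theta}2\in(0,1).
\]
Where $0<\delta\le d_0$ and $u>0$, set
\[
\rho=\delta+\delta^{1+\alpha},\qquad S=\kappa\,u^{p-1}\rho^{2-p}=\Big(\frac V\rho\Big)^\mu ;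
\]
the last equality holds because $V^\mu=(u/c_p)^{p-1}=\kappa u^{p-1}$. Since $\alpha<\gamma$, the extra term in $\rho$ dominates the error in Lemma~\ref{lem:V}. Precisely, fix $\delta_2\in(0,\delta_1]$ so small that for $\delta\le\delta_2$ we have $(1+\alpha)\delta^\alpha\le1$ and $V\le\delta+\frac12\delta^{1+\alpha}$. Then $\delta\le\rho\le2\delta$, $|\nabla\rho|=1+(1+\alpha)\delta^\alpha\in[1,2]$, and
\[
\frac V\rho\le\frac{1+\frac12\delta^\alpha}{1+\delta^\alpha}\le1-\frac14\delta^\alpha .
\]
As $(1-s)^\mu\le1-\min(1,\mu)s$ for $s\in[0,1]$, we obtain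
\begin{equation}\label{eq:gap}
1-S\ge c\,\delta^\alpha\qquad\text{where }0<\delta\le\delta_2,\ u>0,\ t\in[t_0,T).
\end{equation}
In particular $0<S<1$, and we may define
\[
\phi(S)=1-(1-S)^\theta,\qquad\Phi=\phi(S)+u^\tau S ,
\]
which is $C^{2,1}$ where $0<\delta<\delta_2$ and $u>0$. The function $\phi$ is convex on $[0,1]$, with $\phi(0)=0$, $\phi(1)=1$, $\phi'=\theta(1-S)^{-k}\ge\theta$ and $\phi''/\phi'=k/(1-S)$. Hence
\begin{equation}\label{eq:phi}
\theta S\le\phi(S)\le S,\qquad\theta S\le\Phi\le CS .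
\end{equation}

The term $u^\tau S$ is the corrector. On the half-line, the two degenerate configurations of \eqref{eq:p3} are the linear profile $u=mx$ near $x=0$, where the drift is negligible, and the singular profile $u=U$, where $S=1$ and $b=\frac p{(p-1)x}$. For the first, $f=u^\tau S$ is a multiple of $x^{1+\tau}$ and $x^2f''/f=\tau(1+\tau)$. For the second, $f$ is a multiple of $x^{\gamma\tau}$ and $x^2(f''+bf')/f=\gamma\tau\big(\gamma\tau+\frac1{p-1}\big)$. Both numbers are positive: $u^\tau S$ is a strict subsolution exactly where $\phi(S)$ has no margin. Elsewhere it may have the wrong sign, but it carries the small factor $u^\tau$.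

\begin{proposition}\label{prop:sub}
There is $\delta_0\in(0,\delta_2]$ such that $L\Phi<0$ in
\[
\mathcal D=\{0<\delta<\delta_0,\ t_1<t<T,\ u>\delta\}.
\]
\end{proposition}

\begin{proof}
In Steps 1--4 we work where $0<\delta<\delta_2$, $u>\delta$, so the constants do not depend on $\delta_0$. As in Section~\ref{sec:p3}, we use dimensionless variables:
\[
\xi=\rho\frac{\nabla u}u,\qquad y=\nabla\rho,\qquad w=\rho\frac{\nabla S}S=(\mu+1)\xi-\mu y,\qquad a=u\beta^\mu=\kappa^{-1}S|\xi|^\mu .
\]
The formula for $a$ follows from $\beta=u|\xi|/\rho$. Also $\rho b=(\mu+2)a\xi$, $\rho^2\beta^p/u=a|\xi|^2$ and $1\le|y|\le2$.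

\medskip\noindent\emph{Step 1: $LS$.} Since $S$ is a product of powers, we take logarithms. For positive $g$, \eqref{eq:rules} gives $-Lg/g=-L\log g+|\nabla\log g|^2$. Hence
\begin{align}
-\rho^2L\log u&=(\mu+1)a|\xi|^2-|\xi|^2-\rho^2h/u,\label{eq:logu}\\
-\rho^2L\log\rho&=\rho\Delta\rho+(\mu+2)a\,\xi\cdot y-|y|^2,\nonumber
\end{align}
and, from $\log S=\log\kappa+(\mu+1)\log u-\mu\log\rho$,
\begin{multline*}
-\rho^2\frac{LS}S=a\big[(\mu+1)^2|\xi|^2-\mu(\mu+2)\xi\cdot y\big]+\big[|w|^2-(\mu+1)|\xi|^2+\mu|y|^2\big]\\-(\mu+1)\rho^2\frac hu-\mu\rho\Delta\rho .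
\end{multline*}
Expanding $|w|^2$ and using $w-y=(\mu+1)(\xi-y)$, the second bracket equals
\[
\mu(\mu+1)\big(|\xi|^2-2\xi\cdot y+|y|^2\big)=\gamma|w-y|^2 .
\]
The first term is at least $\kappa^{-1}SH(|\xi|)$ with $H(s)=(\mu+1)^2s^{\mu+2}-\mu(\mu+2)|y|s^{\mu+1}$. We have $H'(s)=(\mu+1)^2(\mu+2)s^\mu(s-\gamma|y|)$, so the minimum of $H$ on $[0,\infty)$ is
\[
H(\gamma|y|)=\gamma^{\mu+1}|y|^{\mu+2}\big[\mu(\mu+1)-\mu(\mu+2)\big]=-\mu\gamma^{\mu+1}|y|^{\mu+2}.
\]
As $\kappa=(\mu+1)\gamma^{\mu+1}$, the first term is at least $-\gamma S|y|^{\mu+2}$. Therefore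
\begin{equation}\label{eq:LS}
-\rho^2\frac{LS}S\ge\gamma|w-y|^2-\gamma S|y|^2-E+\rho^2\frac{|h|}u,
\end{equation}
where
\[
E=\gamma S(|y|^\mu-1)|y|^2+(\mu+2)\rho^2\frac{|h|}u+\mu\rho|\Delta\rho| .
\]
The spare term $\rho^2|h|/u$ in \eqref{eq:LS} is kept for Step 3. The error satisfies
\begin{equation}\label{eq:E}
0\le E\le C\delta^\alpha .
\end{equation}
Indeed, $0\le|y|^\mu-1\le C\delta^\alpha$ by the mean value theorem on $[1,2]$; $\rho^2|h|/u\le4\|h\|_\infty\delta$ because $u>\delta$; and $\Delta\rho=|y|\Delta\delta+\alpha(1+\alpha)\delta^{\alpha-1}$, so $\rho|\Delta\rho|\le C\delta^\alpha$. The shape of $\partial\Omega$ enters the computation only here, through the bound $|\Delta\delta|\le C_\Omega$; no sign of the curvature is needed.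

\medskip\noindent\emph{Step 2: $L\phi(S)$.} By the chain rule, $\rho^2|\nabla S|^2=S^2|w|^2$ and \eqref{eq:LS},
\begin{equation}\label{eq:Lphi}
-\rho^2L\phi(S)\ge\phi'S\,(A-E),\qquad A=\gamma|w-y|^2-\gamma S|y|^2+\frac{kS}{1-S}|w|^2 .
\end{equation}
We have $\gamma|w-y|^2-\gamma S|y|^2=\gamma|w|^2-2\gamma w\cdot y+\gamma(1-S)|y|^2$ and $\gamma=\frac\gamma{1-S}-\frac{\gamma S}{1-S}$, so, as in \eqref{eq:p3},
\[
A=\frac\gamma{1-S}\,|w-(1-S)y|^2+(k-\gamma)\frac S{1-S}|w|^2 .
\]
Since $k>\gamma$, both terms are nonnegative, and $A\ge\gamma|w-(1-S)y|^2$. For $a_1,a_2>0$ one has $a_1|w-z|^2+a_2|w|^2\ge\frac{a_1a_2}{a_1+a_2}|z|^2$. With $z=(1-S)y$, and using $\gamma+(k-\gamma)S\le1$ and $|y|\ge1$,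
\[
A\ge\frac{\gamma(k-\gamma)S(1-S)}{\gamma+(k-\gamma)S}|y|^2\ge\gamma(k-\gamma)S(1-S).
\]
Averaging the two bounds,
\begin{equation}\label{eq:Astar}
A\ge A_*:=\frac\gamma2|w-(1-S)y|^2+\frac{\gamma(k-\gamma)}2S(1-S)\ge0 .
\end{equation}
Unlike $A$, the quantity $A_*$ is continuous up to $S=1$. It vanishes only if $S=0$, $w=y$ or $S=1$, $w=0$.

\medskip\noindent\emph{Step 3: $L(u^\tau S)$.} Since $\rho\nabla\log(u^\tau S)=w+\tau\xi$,
\[
-\rho^2\frac{L(u^\tau S)}{u^\tau S}=-\rho^2\frac{LS}S-\tau\rho^2L\log u+2\tau\,\xi\cdot w+\tau^2|\xi|^2 .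
\]
Insert \eqref{eq:logu} and \eqref{eq:LS}. The term $-\tau\rho^2h/u$ is absorbed by the spare term, as $\tau<1$. Thus
\begin{equation}\label{eq:Lcorr}
-\rho^2L(u^\tau S)\ge u^\tau S\,(B-E),
\end{equation}
\[
B=\gamma|w-y|^2-\gamma S|y|^2+\tau\big[(\mu+1)\kappa^{-1}S|\xi|^{\mu+2}-(1-\tau)|\xi|^2+2\xi\cdot w\big],\qquad\xi=\frac{w+\mu y}{\mu+1}.
\]

\medskip\noindent\emph{Step 4: there are $c_0,C_0>0$ with $B\ge c_0-C_0A_*$ for all $S\in[0,1]$, $w\in\mathbb R^n$, $1\le|y|\le2$.} Regard $A_*$ and $B$ as continuous functions of $(S,w,y)$ on this set. First, $B>0$ wherever $A_*=0$: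
\begin{itemize}
\item if $S=0$, $w=y$, then $\xi=y$ and $B=\tau[2-(1-\tau)]|y|^2=\tau(1+\tau)|y|^2>0$;
\item if $S=1$, $w=0$, then the first two terms of $B$ cancel, $\xi=\gamma y$, and $\kappa^{-1}|\xi|^\mu=|y|^\mu/\mu\ge1/\mu$, so $B\ge\tau\gamma^2|y|^2\big[\frac{\mu+1}\mu-1+\tau\big]=\tau\gamma^2|y|^2\big[\frac1\mu+\tau\big]>0$.
\end{itemize}
For $|y|=1$ these are the two numbers found before the proposition. Now suppose that the claim fails. Then there are $(S_j,w_j,y_j)$ at which $B_j<\frac1j-jA_{*,j}$. Dropping nonnegative terms and using $|\xi|\le|w|+2$, we have $B\ge-C(1+|w|^2)$; also $A_*\ge\frac\gamma4|w|^2-2\gamma$. Hence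
\[
\frac\gamma4|w_j|^2-2\gamma\le A_{*,j}<\frac1{j^2}+\frac Cj(1+|w_j|^2),
\]
so $(w_j)$ is bounded and $A_{*,j}\to0$. Moreover $B_j<\frac1j$. Along a subsequence, $(S_j,w_j,y_j)$ converges to a point where $A_*=0$ and $B\le0$, a contradiction.

\medskip\noindent\emph{Step 5: conclusion.} Adding \eqref{eq:Lphi} and \eqref{eq:Lcorr}, and using \eqref{eq:Astar} and Step 4,
\[
-\rho^2L\Phi\ge S\big\{(\phi'-C_0u^\tau)A_*+c_0u^\tau-u^\tau E-\phi'E\big\}.
\]
Choose $\delta_0\le\delta_2$ so small that the following hold in $\mathcal D$.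
\begin{itemize}
\item $\phi'\ge\theta\ge C_0u^\tau$; this is possible since $u\le C\delta^\gamma$ by Lemma~\ref{lem:V}.
\item $E\le c_0/4$, by \eqref{eq:E}.
\item $\phi'E\le\frac{c_0}4u^\tau$. Indeed, \eqref{eq:gap} and \eqref{eq:E} give $\phi'E\le C\delta^{-k\alpha}\delta^\alpha=C\delta^{2\tau}\le\frac{c_0}4\delta^\tau$, and $\delta<u$.
\end{itemize}
The last point is where $k<1$ and the quantitative gap \eqref{eq:gap} are needed, and it dictates $\tau<\alpha(1-k)$. We conclude that $-\rho^2L\Phi\ge\frac{c_0}2Su^\tau>0$ in $\mathcal D$.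
\end{proof}

\section{Comparison and proof of the theorem}\label{sec:end}

\begin{lemma}\label{lem:comp}
There is $\varepsilon>0$ with $v\ge\varepsilon\Phi$ on $\{0<\delta<\delta_0,\ t_1\le t<T,\ u>\delta\}$.
\end{lemma}

\begin{proof}
The region is not a cylinder, so we argue directly with (M0). Fix $T'\in(t_1,T)$ and let $\mathcal K=\{\delta\le\delta_0,\ t_1\le t\le T',\ u\ge\delta\}$, a compact subset of $\overline\Omega\times[t_1,T']$. Set $\Phi=0$ on $\{\delta=0\}$. By \eqref{eq:lip}, $u\le C_{T'}\delta$ on $[t_1,T']$, so $S\le\kappa C_{T'}^{p-1}\delta$, and by \eqref{eq:phi} the function $J=v-\varepsilon\Phi$ is continuous on $\mathcal K$. The constant $C_{T'}$ serves only for this continuity. For $\varepsilon$ small and independent of $T'$, we have $J\ge0$ on the following parts of $\mathcal K$.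
\begin{itemize}
\item On $\{\delta=0\}$, $J=0$.
\item On $\{\delta=\delta_0\}$, $v\ge c$ by Lemma~\ref{lem:pos}(ii), and $\Phi\le C$.
\item On $\{u=\delta>0\}$, $S\le\kappa\delta^{p-1}\delta^{2-p}=\kappa\delta$, so $\Phi\le C\delta$, while $v\ge\varepsilon_1\delta$ by Lemma~\ref{lem:pos}(iii).
\item At $t=t_1$, $u\le C\delta$ by \eqref{eq:lip}, so $\Phi\le CS\le C\delta$, while $v\ge c\delta$ by Lemma~\ref{lem:pos}(i).
\end{itemize}
If $\min_{\mathcal K}J<0$, it is attained at a point with $0<\delta<\delta_0$, $u>\delta$, $t_1<t\le T'$. All nearby points at the same or earlier times lie in $\mathcal K$, so $LJ\le0$ there by (M0). But $LJ=-\varepsilon L\Phi>0$ by \eqref{eq:ids} and Proposition~\ref{prop:sub}. So $J\ge0$ on $\mathcal K$ for every $T'<T$.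
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Part (d) is Lemma~\ref{lem:grad}.

(c) By Lemma~\ref{lem:comp} and \eqref{eq:phi},
\begin{equation}\label{eq:key}
v\ge\varepsilon\theta\kappa\,u^{p-1}\rho^{2-p}\qquad\text{where }0<\delta<\delta_0,\ u>\delta,\ t\in[t_1,T),
\end{equation}
and $\rho\le2\delta$ gives (c) with $c=2^{2-p}\varepsilon\theta\kappa$.

(b) Let $x_0\in\partial\Omega$ and $m(t)=u_\nu(x_0,t)$. Since $\nabla v$ is continuous on $\overline\Omega\times(0,T)$, the identity $\nabla u(\cdot,t)-\nabla u(\cdot,t')=\int_{t'}^t\nabla v\,ds$ holds up to the boundary. So $m$ is $C^1$ with $m'(t)=\partial_\nu v(x_0,t)$, and $m'\ge0$ because $v\ge0$ in $\Omega$ and $v=0$ on $\partial\Omega$. Let $t\in[t_1,T)$ with $m(t)>1$. For small $r>0$ the point $x_r=x_0+r\nu$ has $\delta(x_r)=r$, $\rho(x_r)=r+r^{1+\alpha}$, and $u(x_r,t)>r$ since $u(x_r,t)/r\to m(t)$. By \eqref{eq:key},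
\[
m'(t)=\lim_{r\to0}\frac{v(x_r,t)}r\ge\varepsilon\theta\kappa\lim_{r\to0}\Big(\frac{u(x_r,t)}r\Big)^{p-1}\Big(\frac r{\rho(x_r)}\Big)^{p-2}=\varepsilon\theta\kappa\,m(t)^{p-1}.
\]
As $m$ is nondecreasing, $m>1$ on $[t,T)$, so this inequality holds on $[t,T)$ and $(m^{2-p})'\le-c_1$ there, with $c_1=(p-2)\varepsilon\theta\kappa$ independent of $x_0$. Integration from $t$ to $s$ gives (b).

(a) Dropping the term $u_\nu(x_0,s)^{2-p}>0$ in (b) and letting $s\to T$, we get
\[
u_\nu(x_0,t)\le\max\big\{1,(c_1(T-t))^{-1/(p-2)}\big\},\qquad x_0\in\partial\Omega,\ t\in[t_1,T).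
\]
By \eqref{eq:low}, $u_\nu\ge-K$. Since $u=0$ on $\partial\Omega$, we have $|\nabla u|=|u_\nu|$ there, and since $(T-t)^{-1/(p-2)}\ge(T/2)^{-1/(p-2)}$ on $[t_1,T)$, constants can be absorbed:
\[
\max_{\partial\Omega}|\nabla u(\cdot,t)|\le C(T-t)^{-1/(p-2)},\qquad t\in[t_1,T).
\]
It remains to pass to the interior. By \eqref{eq:ids} and \eqref{eq:hess}, $L\beta^2\le2\beta\|\nabla h\|_\infty-\frac1n\beta^{2p}+C$, so there is $\beta_1$ with $L\beta^2<0$ wherever $\beta\ge\beta_1$ in $\Omega\times[t_0,T)$. By (M0), the maximum of $\beta^2$ over $\overline\Omega\times[t_1,t]$, if larger than $\beta_1^2$, is attained at time $t_1$ or on $\partial\Omega$. Therefore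
\[
\|\nabla u(t)\|_\infty\le\max\Big\{\beta_1,\ \|\nabla u(t_1)\|_\infty,\ \max_{t_1\le s\le t}\max_{\partial\Omega}|\nabla u(\cdot,s)|\Big\}\le C_2(T-t)^{-1/(p-2)}
\]
for $T/2\le t<T$. Together with the known lower bound, this gives \eqref{eq:two}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Diffusive Hamilton-Jacobi Equations And Their Singularities},\\
{\footnotesize\texttt{https://www1.mat.uniroma1.it/ricerca/convegni/2022/mmp/talks/SOUPLET.pdf}}

\end{thebibliography}
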